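\title{Cyclic polygons with rational sides and rational area are radially decomposable}

\begin{abstract}
Joining the center of a circle to the vertices of an inscribed convex $n$-gon splits the polygon into $n$ signed triangles, its wedges. We prove that if the sides and the area of the polygon are rational, then the square of the circumradius and all wedge areas are rational. For odd $n$ the circumradius and all diagonals are rational; for even $n$ the polygon is dissected by rational diagonals into cyclic quadrilaterals of rational area. This proves, in a stronger form, a conjecture on cyclic polygons with an even number of sides. The basic statement holds over every subfield of $\mathbb R$. The proof shows that the convex polygon is the only complex solution of the algebraic equations that it satisfies, so that Galois automorphisms cannot move it.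
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, a \emph{cyclic $n$-gon} ($n\ge 3$) is a convex polygon with $n$ distinct vertices $V_0,V_1,\dots,V_{n-1},V_n=V_0$ in counterclockwise order on a circle of center $O$ and radius $R$. Its sides are $a_j=|V_{j-1}V_j|$, $1\le j\le n$, and its area is $A$. Let $w_j/2$ be the signed distance from $O$ to the line $V_{j-1}V_j$, negative when $O$ lies on the other side of this line from the polygon. The \emph{wedge area}
\[
A_j=\tfrac14 a_jw_j
\]
is the area of the triangle $OV_{j-1}V_j$, taken with the sign of $w_j$, and $A=A_1+\dots+A_n$.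

Suppose that the sides are rational. There are two evident ways in which the area can be rational, and both build the polygon from small pieces of rational area.
\begin{itemize}
\item The polygon is \emph{radially decomposable} if all wedge areas $A_j$ are rational: joining $O$ to the vertices splits it into triangles of rational area.
\item For even $n\ge4$, the polygon is \emph{quadrilaterally decomposable} if non-crossing diagonals of rational length dissect it into quadrilaterals of rational area. The pieces are inscribed in the same circle and have rational sides, and adjacent pieces are glued along a common rational diagonal. A quadrilateral with rational sides and area counts as quadrilaterally decomposable, with no diagonal drawn.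
\end{itemize}
Is there any other way? Conjecture~2 of \cite{cyclic} says that for even $n$ there is not.

\begin{quote}
\textbf{Conjecture.} \emph{Every cyclic $n$-gon with $n$ even, rational sides and rational area is radially decomposable or quadrilaterally decomposable.}
\end{quote}

The following facts are known for polygons with rational sides and rational area: all $A_j$ are rational if and only if $R\in\sqrt m\,\mathbb Q$ for a positive squarefree integer $m$ that is a sum of two integer squares, and a single rational wedge area already forces $R\in\sqrt m\,\mathbb Q$ for such an $m$, hence the rationality of all wedge areas. We do not use these facts.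

Triangles and quadrilaterals can be treated by trigonometry. Let $\theta_j$ be the angle under which the side $a_j$ is seen from any vertex other than $V_{j-1},V_j$; then $w_j=2R\cos\theta_j$. For a triangle, $R=a_1a_2a_3/(4A)$ is rational, and $\cos\theta_j$ is rational by the law of cosines, so all wedge areas are rational. For a quadrilateral, let $B$ be the angle at $V_1$ and $d=|V_0V_2|$. The angle at $V_3$ is $\pi-B$, so
\[
d^2=a_1^2+a_2^2-2a_1a_2\cos B=a_3^2+a_4^2+2a_3a_4\cos B,\qquad A=\tfrac12(a_1a_2+a_3a_4)\sin B .
\]
Thus $\cos B$, $d^2$ and $\sin B$ are rational, and so is $4R^2=d^2/\sin^2B$. The law of cosines in the triangle $V_0V_1V_2$ gives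
\[
w_1=\frac{d}{\sin B}\cdot\frac{a_2^2+d^2-a_1^2}{2a_2d}=\frac{a_2^2+d^2-a_1^2}{2a_2\sin B}\in\mathbb Q,
\]
and the other $w_j$ follow by relabeling the vertices cyclically.

The argument for $n=4$ rests on a diagonal whose square is a rational function of the sides. For larger $n$ we have no such diagonal to start from. All that we are given is that the sum $4A=\sum_j\pm a_j\sqrt{4R^2-a_j^2}$ is rational, where $R$ itself is determined by the sides only implicitly. This is one condition on $n$ radicals, and one might expect irrational parts to cancel. They never do.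

\begin{theorem}\label{thm:field}
Let $F$ be a subfield of $\mathbb R$. If the sides $a_1,\dots,a_n$ and the area $A$ of a cyclic $n$-gon lie in $F$, then $4R^2\in F$, and $w_j\in F$ and $A_j\in F$ for all $j$. If $n$ is odd, then also $R\in F$.
\end{theorem}

Equivalently, $R^2$ and all $A_j$ lie in the field $\mathbb Q(a_1,\dots,a_n,A)$, for every cyclic polygon. Over $\mathbb Q$ we obtain the conjecture, with both alternatives holding at once, and a description of all such polygons. We say that a diagonal $V_pV_{p+r}$ (indices modulo $n$) \emph{cuts off} the $r$ consecutive sides $a_{p+1},\dots,a_{p+r}$.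

\begin{theorem}\label{thm:rational}
Let a cyclic $n$-gon have rational sides and rational area.
\begin{enumerate}
\item It is radially decomposable. In particular, the Conjecture holds.
\item If $n\ge4$ is even, it is also quadrilaterally decomposable, and every diagonal that cuts off an odd number of sides is rational.
\item If $n$ is odd, then $R$ and all diagonals are rational.
\item The cyclic $n$-gons with rational sides and rational area are exactly those obtained from numbers $g_1,\dots,g_n\in\mathbb Q(i)$ with
\[
|g_1|^2=\dots=|g_n|^2=X,\qquad \operatorname{Im}g_j>0,\qquad \sum_j\arg g_j=\pi\quad(\arg g_j\in(0,\pi)),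
\]
by taking the sides $a_j=\operatorname{Im}g_j$ on a circle of radius $\sqrt X/2$. The area is $\frac14\sum_j\operatorname{Re}g_j\operatorname{Im}g_j$.
\end{enumerate}
\end{theorem}

The proof finds no formula for $R^2$. The numbers $4R^2,w_1,\dots,w_n$ solve a system of polynomial equations whose coefficients involve only $a_j$, $A$ and $i$, and a field automorphism that fixes the coefficients carries this solution to another one. We show that there is no other one in $\mathbb C$ (Proposition~\ref{prop:rigid}). Two estimates of different nature are needed: the area of the convex polygon is too large for a non-real solution (Section~\ref{sec:nonreal}), and among real solutions the convex polygon is singled out by the isoperimetric inequality (Section~\ref{sec:real}). Section~\ref{sec:trapezoid} carries out both steps by hand for one trapezoid.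

\section{The equations of a cyclic polygon}\label{sec:eq}

Identify the plane with $\mathbb C$ and $O$ with $0$. The arc from $V_{j-1}$ to $V_j$ that contains no other vertex has length $2R\theta_j$, with $\theta_j$ the inscribed angle of Section~\ref{sec:intro}. Thus $V_j=V_{j-1}e^{2i\theta_j}$, $0<\theta_j<\pi$ and $\sum_j\theta_j=\pi$. Put $X=4R^2$. Then $a_j=\sqrt X\sin\theta_j$ and $w_j=\sqrt X\cos\theta_j$, that is,
\begin{equation}\label{eq:g}
w_j+ia_j=\sqrt X\,e^{i\theta_j},\qquad\text{and so}\qquad \prod_{j=1}^n(w_j+ia_j)=-(\sqrt X)^n .
\end{equation}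
The wedge areas and the area are
\begin{equation}\label{eq:wedge}
A_j=\tfrac14a_jw_j=\tfrac X8\sin2\theta_j=\tfrac12\operatorname{Im}(\overline{V_{j-1}}V_j),\qquad A=\frac X8\sum_{j=1}^n\sin2\theta_j .
\end{equation}

From now on the polygon is fixed, so $a_1,\dots,a_n$ and $A>0$ are constants. Consider the following system in complex unknowns $T,y_1,\dots,y_n$:
\begin{align}
y_j^2&=T-a_j^2\qquad(1\le j\le n),\label{eq:circle}\\
\sum_{j=1}^na_jy_j&=4A,\label{eq:area}\\
\prod_{j=1}^n(y_j+ia_j)^2&=T^n.\label{eq:close}
\end{align}
We call these the \emph{circle}, \emph{area} and \emph{closing} equations. By \eqref{eq:g} and \eqref{eq:wedge}, $(T,y)=(X,w)$ is a solution; the product in \eqref{eq:g} has been squared in order to remove $\sqrt X$ when $n$ is odd.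

\begin{proposition}[Rigidity]\label{prop:rigid}
The only solution $(T,y_1,\dots,y_n)\in\mathbb C^{n+1}$ of \eqref{eq:circle}--\eqref{eq:close} is $(X,w_1,\dots,w_n)$.
\end{proposition}

Without the area equation this fails, because the circle and closing equations do not see convexity. For the regular pentagon of side $1$ we have $X=\sin^{-2}(\pi/5)=8/(5-\sqrt5)$. The conjugate number $T=8/(5+\sqrt5)=\sin^{-2}(2\pi/5)$, with $y_j=\cot(2\pi/5)$, solves \eqref{eq:circle} and \eqref{eq:close}; it describes the pentagram of side $1$. What separates the two is the sum in \eqref{eq:area}, which is $5\cot(\pi/5)$ for the pentagon and the smaller number $5\cot(2\pi/5)$ for the pentagram.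

\section{The trapezoid with sides 5, 5, 5, 11}\label{sec:trapezoid}

Take the isosceles trapezoid with $a_1=a_2=a_3=5$ and $a_4=11$. Its height is $4$, so $4A=128$. A diagonal has square $8^2+4^2=80$ and is seen from a vertex under an angle of sine $4/5$, so $X=80\cdot\frac{25}{16}=125$. Then $|w_j|=10,10,10,2$, and \eqref{eq:area} leaves only $w=(10,10,10,-2)$: the center lies outside, beyond the long side. We prove Proposition~\ref{prop:rigid} for this polygon.

To see the role of the size of the area, replace $4A$ in \eqref{eq:area} by a real parameter $S>0$. By \eqref{eq:circle} we can write $y_j=\varepsilon_ju$ with $\varepsilon_j=\pm1$ for $j\le3$. Put $k=\varepsilon_1+\varepsilon_2+\varepsilon_3\in\{\pm1,\pm3\}$ and $z=y_4$. The circle and area equations become $u^2-z^2=96$ and $5ku+11z=S$. Eliminating $u$ gives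
\[
(121-25k^2)z^2-22Sz+S^2-2400k^2=0,
\]
a real quadratic equation whose discriminant is $100k^2\bigl(S^2-96(25k^2-121)\bigr)$.

\emph{Step 1: the solutions are real.} For $k^2=1$ the discriminant is positive. For $k^2=9$ it is negative exactly when $S^2<96\cdot104=9984$. So non-real solutions with a real positive ``area'' do exist, but only for $S<\sqrt{9984}<100$, and $S=128$ is out of their reach. For $S=128$ the equations are $13z^2+352z+652=0$ (for $k^2=9$) and $3z^2-88z+437=0$ (for $k^2=1$), with roots
\[
z=-2,\ -\tfrac{326}{13}\qquad\text{and}\qquad z=23,\ \tfrac{19}3 .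
\]
In all four cases $z$ and $u$ are real and $T=z^2+121\ge121$.

\emph{Step 2: the closing equation selects the trapezoid.} Write $u+5i=\sqrt Te^{i\theta}$ and $z+11i=\sqrt Te^{i\psi}$ with $\theta,\psi\in(0,\pi)$. Then $(\pm u+5i)^2=Te^{\pm2i\theta}$, so \eqref{eq:close} says $k\theta+\psi\in\pi\mathbb Z$, and hence $|\sin k\theta|=\sin\psi$. Here $\sin\theta=5/\sqrt T$ and $\sin\psi=11/\sqrt T$. For $k=\pm1$ this is impossible. For $k=\pm3$, the identity $\sin3\theta=\sin\theta\,(3-4\sin^2\theta)$ gives $|3-100/T|=11/5$, and $T\ge121$ forces $T=125$. Hence $z=-2$, $ku=30$ and $y_1=y_2=y_3=10$.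

For general sides nothing can be solved explicitly. The discriminant argument of Step~1 survives, applied to each side separately, and Step~2 is replaced by a geometric inequality.

\section{Solutions of the circle and area equations are real}\label{sec:nonreal}

Relabel the vertices cyclically so that $b:=a_n$ is a longest side. We first record how large the area of a convex cyclic polygon is: only the longest side can have a negative wedge. This is the first use of convexity.

\begin{lemma}\label{lem:signs}
We have $w_j\ge0$ for $j<n$. Consequently
\begin{equation}\label{eq:lower}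
4A\ \ge\ \sum_{j<n}a_j|w_j|-b\,|w_n| .
\end{equation}
\end{lemma}

\begin{proof}
Suppose $w_k<0$, that is, $\theta_k>\pi/2$. For $j\ne k$ we have $\theta_j<\sum_{l\ne k}\theta_l=\pi-\theta_k<\pi/2$, where the first inequality is strict because $n\ge3$. Hence $\sin\theta_j<\sin(\pi-\theta_k)=\sin\theta_k$ and $a_j<a_k$. So $a_k$ is the only longest side, and $k=n$. The inequality follows from $4A=\sum_ja_jw_j$ and $w_n\ge-|w_n|$.
\end{proof}

\begin{lemma}\label{lem:nonreal}
Let $(T,y)\in\mathbb C^{n+1}$ satisfy \eqref{eq:circle} and \eqref{eq:area}. Then $T$ is real and $T\ge b^2$, and all $y_j$ are real.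
\end{lemma}

The difficulty is that $|T|$ is not bounded in advance, so that the real parts of the $y_j$ may be large, and taking real parts in \eqref{eq:area} gives no contradiction. But \eqref{eq:area} also says that the imaginary parts cancel, so we may add any multiple of the imaginary part: every $\mathbb R$-linear map $\rho:\mathbb C\to\mathbb R$ with $\rho(1)=1$ gives $4A=\sum_ja_j\rho(y_j)$. If $y_n$ is not real, then $\rho(y_n)$ can be prescribed freely, and \eqref{eq:lower} tells us what to prescribe, namely $\rho(y_n)=-|w_n|$. It remains to show that the other sides then contribute less than they do in the convex polygon.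

\begin{proof}
Put $z=y_n$ and suppose that $z\notin\mathbb R$. Then $1,z$ is a basis of $\mathbb C$ over $\mathbb R$; let $\rho$ be the $\mathbb R$-linear map with $\rho(1)=1$ and $\rho(z)=-|w_n|$. Fix $j<n$, write $y_j=\alpha+\beta z$ with $\alpha,\beta\in\mathbb R$, and put $\delta=b^2-a_j^2$. Since $b$ is a longest side, $\delta\ge0$, and \eqref{eq:circle} gives $y_j^2=z^2+\delta$. We claim that
\begin{equation}\label{eq:rho}
|\rho(y_j)|\le|w_j|,\qquad\text{with strict inequality if }a_j<b .
\end{equation}
If $\delta=0$, then $y_j=\pm z$ and $|\rho(y_j)|=|w_n|=|w_j|$. Let $\delta>0$. Expanding $(\alpha+\beta z)^2=z^2+\delta$, we see that $z$ is a root of the real polynomial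
\[
(1-\beta^2)t^2-2\alpha\beta\,t+(\delta-\alpha^2).
\]
This polynomial is not zero: otherwise $\beta^2=1$, then $\alpha=0$, and then $\delta=0$. A nonzero real polynomial of degree at most $2$ with a non-real root has degree $2$ and negative discriminant. Therefore $\alpha^2\beta^2<(1-\beta^2)(\delta-\alpha^2)$. The terms $\alpha^2\beta^2$ cancel, and we obtain
\begin{equation}\label{eq:ellipse}
\frac{\alpha^2}{\delta}+\beta^2<1 .
\end{equation}
Apply the Cauchy--Schwarz inequality to the vectors $(\alpha/\sqrt\delta,-\beta)$ and $(\sqrt\delta,|w_n|)$. The second has squared length $\delta+X-b^2=X-a_j^2=w_j^2$, which is positive since $\delta>0$. Hence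
\[
|\rho(y_j)|=\bigl|\alpha-\beta|w_n|\bigr|\le\Bigl(\frac{\alpha^2}\delta+\beta^2\Bigr)^{1/2}|w_j|<|w_j| ,
\]
which proves \eqref{eq:rho}.

If some side is shorter than $b$, we apply $\rho$ to \eqref{eq:area} and use \eqref{eq:rho}:
\[
4A=\sum_{j<n}a_j\rho(y_j)-b|w_n|<\sum_{j<n}a_j|w_j|-b|w_n| ,
\]
contrary to \eqref{eq:lower}. If all sides equal $b$, then $y_j=\pm z$ for all $j$, so $4A=kbz$ with $k\in\mathbb Z$. This number is zero or non-real, while $4A>0$.

Hence $z$ is real. Then $T=z^2+b^2\ge b^2$ is real, and $y_j^2=T-a_j^2\ge0$ for all $j$.
\end{proof}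

The inequality \eqref{eq:ellipse} loses nothing in the trapezoid of Section~\ref{sec:trapezoid}: for $k=3$ we have $\alpha=S/15$, $\beta=-11/15$ and $\delta=96$, and \eqref{eq:ellipse} reads $S^2<9984$.

\section{Real solutions and the isoperimetric inequality}\label{sec:real}

A real solution of the circle and closing equations is a closed polygon with sides $a_1,\dots,a_n$ inscribed in a circle of diameter $\sqrt T$, possibly self-intersecting or winding several times, like the pentagram. The area equation says that its signed area is $A$. We show that the convex cyclic polygon has the largest signed area among all closed polygons with these sides, and that it is the only maximizer. The tool is the isoperimetric inequality. A polygon is far from equality in it, so we first attach to each side the circular arc that lies over this side in the convex polygon. This turns the convex polygon into the circle, and any competitor into a closed curve of the same length.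

For a piecewise $C^1$ path $\gamma:[s_0,s_1]\to\mathbb C$ put
\[
\mathcal S(\gamma)=\frac12\int_{s_0}^{s_1}\operatorname{Im}\bigl(\overline{\gamma(s)}\,\gamma'(s)\bigr)\,ds .
\]
This quantity does not change under an increasing change of parameter, it is additive under concatenation, and it changes sign when the path is reversed. For a closed path it is called the \emph{signed area}. We need three facts.
\begin{itemize}
\item[(a)] For the segment $\gamma(s)=p+s(q-p)$, $0\le s\le1$, the integrand is the constant $\operatorname{Im}(\bar pq)$, so $\mathcal S=\frac12\operatorname{Im}(\bar pq)$.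
\item[(b)] For $\gamma(s)=ce^{is}$ with $|c|=R$, the integrand is $R^2$, so the arc $\gamma_j$ from $V_{j-1}$ to $V_j$ has $\mathcal S(\gamma_j)=R^2\theta_j$.
\item[(c)] If $\gamma$ is closed and $|\lambda|=1$, then $\mathcal S(\lambda\gamma+c)=\mathcal S(\gamma)$, since the integrand changes by $\operatorname{Im}(\bar c\lambda\gamma')$, whose integral vanishes.
\end{itemize}

\begin{lemma}\label{lem:max}
Let $q_0,q_1,\dots,q_n=q_0$ be complex numbers with $|q_j-q_{j-1}|=a_j$ for all $j$. Then
\[
\frac12\sum_{j=1}^n\operatorname{Im}(\overline{q_{j-1}}\,q_j)\le A .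
\]
If equality holds, there are $c_0,c_1\in\mathbb C$ with $|c_1|=R$ and $q_j=c_0+c_1e^{2i(\theta_1+\dots+\theta_j)}$ for $0\le j\le n$.
\end{lemma}

\begin{proof}
Let $A'$ be the left side; by (a) it is the signed area of the closed polygon $q_0q_1\cdots q_n$. Since $|q_j-q_{j-1}|=|V_j-V_{j-1}|>0$, there is a map $\zeta\mapsto\lambda_j\zeta+\mu_j$ with $|\lambda_j|=1$ that sends $V_{j-1}$ to $q_{j-1}$ and $V_j$ to $q_j$. Let $\tilde\gamma_j$ be the image of the arc $\gamma_j$. The closed path formed by $\gamma_j$ and the segment from $V_j$ back to $V_{j-1}$ has signed area $R^2\theta_j-A_j$, by (a), (b) and \eqref{eq:wedge}. By (c) its image has the same signed area, so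
\[
\mathcal S(\tilde\gamma_j)=\tfrac12\operatorname{Im}(\overline{q_{j-1}}\,q_j)+R^2\theta_j-A_j .
\]
Let $\gamma$ be the concatenation of $\tilde\gamma_1,\dots,\tilde\gamma_n$. It is a closed piecewise $C^1$ path. Because $\sum_j\theta_j=\pi$ (the second use of convexity), it has length $2\pi R$ and
\[
\mathcal S(\gamma)=A'+\pi R^2-A .
\]
Parametrize $\gamma$ by $s\in[0,2\pi]$ with $\gamma(0)=q_0$ and $|\gamma'|=R$. The arc $\tilde\gamma_j$ has length $2R\theta_j$, so $q_j=\gamma\bigl(2(\theta_1+\dots+\theta_j)\bigr)$.

Let $c_m=\frac1{2\pi}\int_0^{2\pi}\gamma(s)e^{-ims}\,ds$. As $\gamma$ is continuous, piecewise $C^1$ and closed, integration by parts shows that $\gamma'$ has the Fourier coefficients $imc_m$. Parseval's identity, $\frac1{2\pi}\int_0^{2\pi}\bar fg\,ds=\sum_m\overline{\hat f_m}\,\hat g_m$ for square-integrable $f,g$, gives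
\[
R^2=\frac1{2\pi}\int_0^{2\pi}|\gamma'|^2ds=\sum_mm^2|c_m|^2,\qquad \mathcal S(\gamma)=\pi\sum_mm|c_m|^2 .
\]
Therefore
\[
A-A'=\pi R^2-\mathcal S(\gamma)=\pi\sum_m(m^2-m)|c_m|^2\ge0,
\]
because $m^2-m\ge0$ for integers $m$, with equality only for $m=0,1$. If $A'=A$, then $c_m=0$ for $m\ne0,1$. A continuous function is determined by its Fourier coefficients, so $\gamma(s)=c_0+c_1e^{is}$, and $|c_1|=|\gamma'|=R$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:rigid}]
Let $(T,y)$ be a solution. By Lemma~\ref{lem:nonreal}, $T\ge b^2>0$ and all $y_j$ are real. By \eqref{eq:circle}, $|y_j+ia_j|^2=T$, and $a_j>0$, so $y_j+ia_j=\sqrt Te^{i\psi_j}$ with $0<\psi_j<\pi$. Put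
\[
q_j=\tfrac12\sqrt T\,e^{2i(\psi_1+\dots+\psi_j)},\qquad0\le j\le n .
\]
The closing equation \eqref{eq:close} says $e^{2i(\psi_1+\dots+\psi_n)}=1$, that is, $q_n=q_0$. Moreover $|q_j-q_{j-1}|=\frac12\sqrt T\,|e^{2i\psi_j}-1|=\sqrt T\sin\psi_j=a_j$, and by \eqref{eq:area}
\[
\frac12\sum_j\operatorname{Im}(\overline{q_{j-1}}\,q_j)=\frac T8\sum_j\sin2\psi_j=\frac14\sum_ja_jy_j=A .
\]
So equality holds in Lemma~\ref{lem:max}, and $q_j=c_0+c_1e^{2i(\theta_1+\dots+\theta_j)}$ with $|c_1|=R$. The points $q_0,\dots,q_{n-1}$ are thus distinct, there are at least three of them, and they lie both on the circle of center $c_0$ and radius $R$ and on the circle of center $0$ and radius $\sqrt T/2$. Two different circles meet in at most two points, so $c_0=0$ and $T=4R^2=X$. Finally $e^{2i\psi_j}=q_j/q_{j-1}=e^{2i\theta_j}$ with $\psi_j,\theta_j\in(0,\pi)$, so $\psi_j=\theta_j$ and $y_j=w_j$.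
\end{proof}

\section{Galois descent: proof of Theorem~\ref{thm:field}}\label{sec:galois}

Let $a_1,\dots,a_n,A\in F\subset\mathbb R$. To apply Galois theory we must first know that $X$ is algebraic over $F$, and we eliminate the radicals from the area equation in the usual way. The polynomial
\[
G(Y_1,\dots,Y_n)=\prod_{\varepsilon\in\{\pm1\}^n}\Bigl(\sum_j\varepsilon_ja_jY_j-4A\Bigr)\in F[Y_1,\dots,Y_n]
\]
is unchanged by $Y_j\mapsto-Y_j$, which permutes the factors. Hence only even powers of each $Y_j$ occur, and $G=\Gamma(Y_1^2,\dots,Y_n^2)$ for a polynomial $\Gamma$ over $F$. Put $P(t)=\Gamma(t-a_1^2,\dots,t-a_n^2)\in F[t]$. Whenever $(T,y)$ satisfies \eqref{eq:circle}, we have $P(T)=G(y)$. Taking $(T,y)=(X,w)$ gives $P(X)=0$, since the factor with all $\varepsilon_j=1$ vanishes. Taking $T=0$, $y_j=ia_j$ gives $P(0)\neq0$, since each factor $i\sum_j\varepsilon_ja_j^2-4A$ has real part $-4A\ne0$. So $P\ne0$ and $X$ is algebraic over $F$, and so is each $w_j$, because $w_j^2=X-a_j^2$.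

Let $K=F(i)$, and let $L\subset\mathbb C$ be the splitting field over $K$ of the product of the minimal polynomials of $X,w_1,\dots,w_n$. In characteristic $0$ a splitting field is a Galois extension, and an element of $L$ fixed by all of $\operatorname{Gal}(L/K)$ lies in $K$. Let $\sigma\in\operatorname{Gal}(L/K)$. The equations \eqref{eq:circle}--\eqref{eq:close} have coefficients in $K$, so $(\sigma X,\sigma w_1,\dots,\sigma w_n)$ is a solution, and Proposition~\ref{prop:rigid} gives $\sigma X=X$ and $\sigma w_j=w_j$. Hence $X,w_j\in K\cap\mathbb R$. Since $F$ is real, an element $p+qi$ of $K$ ($p,q\in F$) is real only if $q=0$, so $K\cap\mathbb R=F$. Thus $4R^2=X\in F$, $w_j\in F$ and $A_j=\frac14a_jw_j\in F$.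

If $n$ is odd, \eqref{eq:g} gives $-X^{(n-1)/2}\sqrt X=\prod_j(w_j+ia_j)\in K\cap\mathbb R=F$, and therefore $2R=\sqrt X\in F$. \hfill$\square$

\section{Diagonals and dissections: proof of Theorem~\ref{thm:rational}}\label{sec:diag}

Part (1) is Theorem~\ref{thm:field} for $F=\mathbb Q$. The theorem also shows that $X\in\mathbb Q$ and
\[
g_j:=w_j+ia_j=\sqrt X\,e^{i\theta_j}\in\mathbb Q(i).
\]
Multiplying these numbers adds the angles, and this computes every chord. Let $J$ be a set of $r$ consecutive sides, $1\le r\le n-1$, and $\varphi=\sum_{j\in J}\theta_j\in(0,\pi)$. The chord that cuts off $J$ has central angle $2\varphi$, so its length $d$ satisfies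
\begin{equation}\label{eq:chord}
d=\sqrt X\sin\varphi=(\sqrt X)^{1-r}\operatorname{Im}\prod_{j\in J}g_j,\qquad \sin2\varphi=X^{-r}\operatorname{Im}\prod_{j\in J}g_j^2\in\mathbb Q .
\end{equation}

(2) If $r$ is odd, then $(\sqrt X)^{1-r}$ is an integral power of $X$, and $d\in\mathbb Q$. Let $n$ be even. For $n=4$ no diagonal is needed. For $n\ge6$ draw the diagonals $V_0V_3,V_0V_5,\dots,V_0V_{n-3}$. They do not cross, they are rational, and they cut the polygon into the quadrilaterals
\[
Q_k=V_0V_{2k-1}V_{2k}V_{2k+1},\qquad1\le k\le\tfrac n2-1,
\]
each side of which is a side of the polygon or one of these diagonals. The half central angles of $Q_k$ are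
\[
\theta_1+\dots+\theta_{2k-1},\qquad\theta_{2k},\qquad\theta_{2k+1},\qquad\theta_{2k+2}+\dots+\theta_n .
\]
Each is an angle $\varphi$ as in \eqref{eq:chord}, so the area $\frac X8\sum\sin2\varphi$ of $Q_k$, given by \eqref{eq:wedge}, is rational.

(3) If $n$ is odd, then $2R=\sqrt X\in\mathbb Q$ by Theorem~\ref{thm:field}, and \eqref{eq:chord} shows that $d\in\mathbb Q$ for every $r$.

(4) For a polygon with rational sides and area, the numbers $g_j$ above have the required properties. Conversely, let $g_1,\dots,g_n$ be given and put $\theta_j=\arg g_j$. On a circle of radius $\sqrt X/2$ mark consecutive arcs with central angles $2\theta_1,\dots,2\theta_n$. These angles are positive and add up to $2\pi$, so the endpoints of the arcs are the vertices of a cyclic $n$-gon. Its sides are $\sqrt X\sin\theta_j=\operatorname{Im}g_j\in\mathbb Q$, and by \eqref{eq:wedge} its area is $\frac14\sum_j\operatorname{Re}g_j\operatorname{Im}g_j\in\mathbb Q$. \hfill$\square$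

\begin{example}
Let $X=125$ and $\alpha=\arg(2+i)$; then $\alpha<\pi/6$ because $\tan\alpha=\frac12<\frac1{\sqrt3}$. Since $(2+i)^3=2+11i$, the numbers $10+5i$, $5+10i$, $11+2i$ of norm $125$ have the arguments $\alpha$, $\frac\pi2-\alpha$, $\frac\pi2-3\alpha$. Take $g_1=\dots=g_4=10+5i$, $g_5=5+10i$, $g_6=11+2i$. The arguments add up to $\pi$, so part (4) yields a cyclic hexagon with sides $5,5,5,5,10,2$, radius $5\sqrt5/2$, wedge areas $\frac{25}2$ (five times) and $\frac{11}2$, and area $68$. By \eqref{eq:chord}, $|V_0V_3|=125^{-1}\operatorname{Im}(10+5i)^3=11$. This diagonal cuts the hexagon into the trapezoid of Section~\ref{sec:trapezoid}, of area $32$, and a quadrilateral with sides $11,5,10,2$ and area $36$.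
\end{example}

\begin{remark}[The hypotheses]
The parity conditions are needed: the unit square has $R=\sqrt2/2\notin\mathbb Q$, and its diagonal, which cuts off two sides, is $\sqrt2$. The hypothesis on the area is needed: the triangle with sides $1,1,1$ has $A=\sqrt3/4$ and $A_j=\sqrt3/12$. Convexity is needed as well. Let $0<a<b<2R$ with $a,b$ rational, and let $\theta,\psi\in(0,\pi/2)$ satisfy $\sin\theta=a/2R$ and $\sin\psi=b/2R$. The closed path through $R,\ Re^{2i\theta},\ Re^{2i(\theta+\psi)},\ Re^{2i\psi}$ has four distinct vertices, sides $a,b,a,b$ and signed area $\frac12R^2(\sin2\theta+\sin2\psi-\sin2\theta-\sin2\psi)=0$, while $R>b/2$ is arbitrary.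
\end{remark}

\begin{thebibliography}{9}
\raggedright
\bibitem{cyclic}
\emph{Cyclic Polygons with Rational Sides and Area},
\texttt{https://\allowbreak ca827bd0-\allowbreak a-\allowbreak 62cb3a1a-\allowbreak s-\allowbreak sites.\allowbreak googlegroups.\allowbreak com/\allowbreak site/\allowbreak teufelpi/\allowbreak papers/\allowbreak cyclic\_poly.pdf?\allowbreak attachauth=\allowbreak ANoY7cqDPnyzT-\allowbreak KSqaSqhhn9Nq\allowbreak rCoJTFrPAsBw\allowbreak z6naF3xMpWTG\allowbreak dxQvTtBtp-{}-\allowbreak Kvolzf-\allowbreak iheA84Vce\_\allowbreak ybQ43YPvQ6uj\allowbreak N6xR3N4Z-\allowbreak o\_uUPYaM1TNt\allowbreak vzswQOEeECr2\allowbreak d21Sx2Gs7trW\allowbreak 3zBwKlmfS8WK\allowbreak olw1gyhjXSJU\allowbreak cv7Q8y1prQj3\allowbreak 7L786etR-\allowbreak 1E2AE8pz2F-\allowbreak vmVVdzn-\allowbreak C1uIG0LCQ7ih\allowbreak Q9zSgUNROOnf\allowbreak Osg\%3D\%3D\&\allowbreak attredirects=0}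
\end{thebibliography}
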